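# Coarse embeddings of $L_p([0,1])$ into $\ell_p$ for $p>2$

All scalars are real until a remark in Section 2. We write $\mathbb N=\{1,2,\dots\}$, and $(y)_+=\max(y,0)$.

## 1. Coarse maps, mixed norms, weak limits, Walsh functions

**Definition (coarse embedding).** A map $f\colon (X,d_X)\to(Y,d_Y)$ between metric spaces is a coarse embedding if there are nondecreasing functions $\rho_-,\rho_+\colon[0,\infty)\to[0,\infty)$ with $\lim_{t\to\infty}\rho_-(t)=\infty$ and
$$\rho_-(d_X(x,y))\le d_Y(f(x),f(y))\le\rho_+(d_X(x,y))\qquad\text{for all }x,y\in X.$$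

For example, $x\mapsto\lfloor x\rfloor$ from $\mathbb R$ to $\mathbb R$ is a coarse embedding, with $\rho_-(t)=\max(t-1,0)$ and $\rho_+(t)=t+1$. It is neither continuous nor injective: a coarse embedding may do anything at small scales. On the other hand $x\mapsto\operatorname{sgn}(x)\sqrt{|x|}$ is not one, because for fixed $d$ we have $\sqrt{T+d}-\sqrt T\to0$ as $T\to\infty$, so only $\rho_-=0$ is possible. The lower bound must hold uniformly over all pairs at a given distance.

**Definition (modulus).** For a map $f$ between normed spaces and $\delta>0$ put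
$$\omega_f(\delta)=\sup\{\|f(x)-f(y)\|:\|x-y\|\le\delta\}\in[0,\infty].$$

For $f(x)=\lfloor x\rfloor$ one has $\omega_f(\delta)=\lceil\delta\rceil$: two floors can differ by $m\ge1$ exactly when the points can be more than $m-1$ apart. So $\omega_f(\delta)$ need not tend to $0$ with $\delta$. A coarse embedding has $\omega_f(\delta)\le\rho_+(\delta)<\infty$.

If $f$ is defined on a whole normed space and $\omega=\omega_f(\delta)<\infty$, then cutting the segment from $x$ to $y\neq x$ into $\lceil\|x-y\|/\delta\rceil$ equal pieces, each of length at most $\delta$, gives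
$$\|f(x)-f(y)\|\le\omega\lceil\|x-y\|/\delta\rceil\le\omega\,(1+\|x-y\|/\delta).\tag{1}$$

**Definition (the space $\ell_p(\ell_2)$).** Its elements are arrays $(a_{j,n})_{j,n\in\mathbb N}$ with
$$\Big\|\sum a_{j,n}e_{j,n}\Big\|=\Big(\sum_j\Big(\sum_na_{j,n}^2\Big)^{p/2}\Big)^{1/p}<\infty,$$
where the $e_{j,n}$ are the unit vectors. We call $j$ the column. Each column is a copy of $\ell_2$, and columns are added in the sense of $\ell_p$. We write $\ell_p^N(\ell_2)$ when only $N$ columns are present.

For example, take entries equal to $\alpha>0$. If $N$ of them sit in $N$ different columns, the norm is $\alpha N^{1/p}$. If $k$ of them sit in the same column, the norm is $\alpha\sqrt k$. When $p>2$, spreading over columns is cheaper than filling one column, and the whole proof uses this gap.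

**Definition (limits along an ultrafilter).** A nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$ is a family of infinite subsets of $\mathbb N$, closed under finite intersections and supersets, which contains, for each $A\subset\mathbb N$, either $A$ or its complement. A statement holds for $\mathcal U$-almost all $m$ if the set of such $m$ belongs to $\mathcal U$. Every sequence in a compact Hausdorff space has a unique limit along $\mathcal U$.

For example, the limit of $(-1)^m$ along $\mathcal U$ is $1$ or $-1$ according to whether $\mathcal U$ contains the even or the odd numbers. For $1<q<\infty$ bounded sets in $\ell_q$ are relatively weakly compact, so a bounded sequence $(v_m)$ in $\ell_q$ has a weak limit $\operatorname{w-lim}_{m\to\mathcal U}v_m$. Weak limits are linear, and the norm is weakly lower semicontinuous: if $\|v_m\|\le C$ for $\mathcal U$-almost all $m$, then the limit has norm at most $C$. For instance the unit vectors $e_m\in\ell_q$ have weak limit $0$ although $\|e_m\|=1$.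

**Definition (Walsh functions).** On $\{-1,1\}^k$ with uniform measure, put $W_A(\varepsilon)=\prod_{s\in A}\varepsilon_s$ for $A\subset\{1,\dots,k\}$. These $2^k$ functions form an orthonormal basis of the real functions on the cube, so $G=\sum_A\hat G(A)W_A$ and $\mathbb E G^2=\sum_A\hat G(A)^2$.

For example, if $k=2$ and $G=W_{\{1,2\}}=\varepsilon_1\varepsilon_2$, then flipping both coordinates leaves $G$ unchanged, while flipping one of them changes $G$ by $2$ in absolute value. In general flipping all coordinates multiplies $W_A$ by $(-1)^{|A|}$.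

## 2. $L_p([0,1])$ against $\ell_p$, and the statement for $\ell_p(\ell_2)$

We can now ask: *let $2<p<\infty$; does $L_p([0,1])$ embed coarsely into $\ell_p$?* The question is taken from the report "Mini-Workshop: Superexpanders and Their Coarse Geometry".

Two facts are given to us, and we shall quote them.

* Every locally finite subset of $L_p([0,1])$ embeds bi-Lipschitzly into $\ell_p$ (Baudier).
* For $1\le p,q\le2$ there is always a coarse embedding $L_p([0,1])\hookrightarrow\ell_q$.

The second fact, with $q=p$, says that the answer is yes for $1\le p\le 2$. The first one is a warning for $p>2$: whichever locally finite set of points we fix in advance, some map sends it to $\ell_p$ with linear control functions, so its points alone can never produce a contradiction. If the answer is no, the points on which we test $f$ must be chosen after $f$ is given.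

The answer is no, and we shall prove the following.

**Theorem 1.** Let $p>2$, $2\le q<\infty$ and $pq>4(q-1)$. For every map $f\colon\ell_p(\ell_2)\to\ell_q$ and all $t,\delta>0$,
$$\inf_{\|x-y\|=t}\|f(x)-f(y)\|\le2\,\omega_f(\delta).$$

For $q=p>2$ the hypothesis holds, because $p^2-4(p-1)=(p-2)^2>0$.

**Corollary 2.** For $2<p<\infty$, $L_p([0,1])$ does not embed coarsely into $\ell_p$; already its subspace $\ell_p(\ell_2)$ does not. Hence, for $1\le p<\infty$, $L_p([0,1])$ embeds coarsely into $\ell_p$ if and only if $p\le2$.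

**Proof of Corollary 2 from Theorem 1.** We first place $\ell_p(\ell_2)$ isometrically in $L_p([0,1])$. Take disjoint intervals $I_j\subset[0,1]$ of positive length $|I_j|$. On $I_j$ with normalized Lebesgue measure choose an i.i.d. standard Gaussian sequence $(\gamma_{j,n})_n$, extended by $0$ outside $I_j$. A combination $\sum_na_n\gamma_{j,n}$ has, on $I_j$, the distribution of $(\sum a_n^2)^{1/2}\gamma$ with $\gamma$ standard Gaussian. So its norm in $L_p([0,1])$ is $|I_j|^{1/p}\|\gamma\|_p(\sum a_n^2)^{1/2}$. Divide $\gamma_{j,n}$ by $|I_j|^{1/p}\|\gamma\|_p$. Since functions with disjoint supports add in the sense of $\ell_p$, the closed span is $\ell_p(\ell_2)$.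

A coarse embedding $f\colon\ell_p(\ell_2)\to\ell_p$ would satisfy $\omega_f(1)\le\rho_+(1)<\infty$ and $\inf_{\|x-y\|=t}\|f(x)-f(y)\|\ge\rho_-(t)\to\infty$ as $t\to\infty$. This contradicts Theorem 1 with $q=p$ and $\delta=1$. A coarse embedding of $L_p([0,1])$ would restrict to one of $\ell_p(\ell_2)$. The case $p\le2$ is the quoted fact. $\square$

*Complex scalars.* Complex $\ell_p$ is real-isomorphic to real $\ell_p$, and complex $L_p$ contains real $L_p$, so the negative answer for complex spaces follows.

## 3. A cube with short rows and long columns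

Here we fix the points on which $f$ will be tested, and read off their distances.

Let $f\colon\ell_p(\ell_2)\to\ell_q$ with $p>2$, $2\le q<\infty$, let $t,\delta>0$, and put
$$\omega=\omega_f(\delta),\qquad M=\inf_{\|x-y\|=t}\|f(x)-f(y)\|.$$
If $\omega=\infty$ there is nothing to prove. If $\omega=0$, then $f$ is constant by (1) and $M=0$. So assume $0<\omega<\infty$. Fix $\theta\in(0,1]$. For $N\in\mathbb N$ set
$$k=\Big\lceil\frac{t^2N^{2/p}}{2\theta^2\delta^2}\Big\rceil,\qquad\alpha=\frac t{\sqrt{2k}},\qquad\text{so}\quad\alpha N^{1/p}\le\theta\delta,\tag{2}$$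
and take $N$ so large that $k\ge2$. Let $r=Nk$. We index $s\in\{1,\dots,r\}$ by pairs $(j,i)$ with column $1\le j\le N$ and row $1\le i\le k$ through $s=(i-1)N+j$, and write $j=j(s)$, $i=i(s)$. So we run through row $1$, then row $2$, and so on. For $n=(n_1<\dots<n_r)$ in $\mathbb N$ put
$$x(n)=\alpha\sum_{s=1}^re_{j(s),n_s}.\tag{3}$$

For example, with $N=k=2$ we get $x(n)=\alpha(e_{1,n_1}+e_{2,n_2}+e_{1,n_3}+e_{2,n_4})$. Replacing $n_1,n_2$ (the first row) by new, unused values moves the point by $\sqrt2\,\alpha\,2^{1/p}$. Replacing $n_1,n_3$ (the first column) by new values moves it by $2\alpha$.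

Now choose integers $a_1^-<a_1^+<a_2^-<a_2^+<\dots<a_r^-<a_r^+$. Let $Q=\{-1,1\}^r$ with uniform measure. For $\varepsilon\in Q$ let $n(\varepsilon)_s=a_s^+$ if $\varepsilon_s=1$ and $a_s^-$ if $\varepsilon_s=-1$; this sequence is increasing. Fix any $c\in\ell_q$ and let
$$g(\varepsilon)=f(x(n(\varepsilon)))-c,\qquad b\ge\sup_{\varepsilon\in Q}\|g(\varepsilon)\|.$$
The integers $a_s^\pm$, the vector $c$ and the bound $b$ are free for the moment. Write $\varepsilon^s$ for $\varepsilon$ with coordinate $s$ flipped, and $\varepsilon^{C_j}$ for $\varepsilon$ with all $k$ coordinates of column $j$ flipped.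

If $\varepsilon,\varepsilon'$ differ in exactly $m_j$ coordinates of column $j$, then column $j$ of $x(n(\varepsilon))-x(n(\varepsilon'))$ is a sum of $m_j$ vectors $\pm\alpha(e_{j,a_s^+}-e_{j,a_s^-})$. All the $a_s^\pm$ are distinct, so this column has norm $\alpha\sqrt{2m_j}$, and
$$\|x(n(\varepsilon))-x(n(\varepsilon'))\|=\sqrt2\,\alpha\Big(\sum_{j=1}^Nm_j^{p/2}\Big)^{1/p}.\tag{4}$$
So a full row flip has length $\sqrt2\,\alpha N^{1/p}\le\sqrt2\,\theta\delta$, while a full column flip has length $\sqrt{2k}\,\alpha=t$. Hence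
$$\|g(\varepsilon)\|\le b,\qquad\|g(\varepsilon)-g(\varepsilon^{C_j})\|\ge M\qquad(\varepsilon\in Q,\ 1\le j\le N).\tag{5}$$

With a single column nothing contradictory can happen: that column is $\ell_2$, and $\ell_2$ does embed coarsely into $\ell_q$ (Lemma 6 below). We have to let $N\to\infty$.

## 4. Hilbert space targets: single flips lose, random rows win

We first try $q=2$. The natural tool is an inequality that compares a full flip with single flips.

**Column bound.** For $G\colon Q\to\mathbb R$ and $1\le j\le N$,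
$$\mathbb E_\varepsilon|G(\varepsilon)-G(\varepsilon^{C_j})|^2\le\sum_{s:\,j(s)=j}\mathbb E_\varepsilon|G(\varepsilon)-G(\varepsilon^s)|^2.\tag{6}$$

*Proof.* Fix the coordinates outside column $j$ and expand $G$ in Walsh functions of the $k$ coordinates of column $j$. The full flip multiplies $W_A$ by $(-1)^{|A|}$, so the difference on the left is $2\sum_{|A|\text{ odd}}\hat G(A)W_A$, with mean square $4\sum_{|A|\text{ odd}}\hat G(A)^2$. The flip of $s$ changes the sign of $W_A$ exactly when $s\in A$, so the term for $s$ has mean square $4\sum_{A\ni s}\hat G(A)^2$. Summing over $s$ gives $4\sum_A|A|\hat G(A)^2$. Since $|A|\ge1$ for odd $|A|$, the inequality holds for fixed outside coordinates; average over these. $\square$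

*The direct attempt for $q=2$.* Apply (6) to each coordinate $g_\gamma$ of $g$ in $\ell_2$ and sum over $\gamma$ and $j$. For $N$ large a single flip has length $\sqrt2\,\alpha\le\delta$, so it changes $g$ by at most $\omega$, and
$$NM^2\le\sum_{j}\mathbb E\|g(\varepsilon)-g(\varepsilon^{C_j})\|^2\le\sum_{s=1}^{Nk}\mathbb E\|g(\varepsilon)-g(\varepsilon^s)\|^2\le Nk\,\omega^2 .$$
This says $M\le\sqrt k\,\omega$ with $k\to\infty$, which is useless; even (1) is better. The loss is easy to locate. A single flip has length only about $\delta N^{-1/p}$, but for a coarse map we know nothing better below scale $\delta$ than the bound $\omega$. We paid $\omega$ for each of the $N$ entries of a row, although the whole row can be flipped at once for a bounded multiple of $\omega$.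

So we should only use moves of size about $\delta$. We flip each coordinate with probability $1/k$, independently: this flips about one coordinate in each column. We then average $g$ over such moves. The averaged function is close to $g$, and its single-flip differences are small in the square-sum sense.

**Definition (noise).** Let $\kappa=1/k\le\frac12$. Let $\zeta=(\zeta_s)_{s\le r}$ be independent with $P(\zeta_s=-1)=\kappa$ and $P(\zeta_s=1)=1-\kappa$, and $(\varepsilon\zeta)_s=\varepsilon_s\zeta_s$. Put
$$h(\varepsilon)=\mathbb E_\zeta\,g(\varepsilon\zeta),\qquad\Lambda=\sup_\varepsilon\big(\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|^q\big)^{1/q}.$$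

For example, if $g(\varepsilon)=\varepsilon_1u$ with $u\in\ell_q$ fixed, then $h(\varepsilon)=(1-2\kappa)\varepsilon_1u$ and $\Lambda=2\kappa^{1/q}\|u\|$. In general
$$\|h(\varepsilon)\|\le b,\qquad\|h(\varepsilon)-g(\varepsilon)\|\le\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|\le\Lambda .$$

**Bound on $\Lambda$.** The purpose is to see that noise costs no more than a bounded multiple of $\omega$, uniformly in $N$. We claim that there is $\beta<\infty$ depending only on $p,q$ with
$$\Lambda\le\omega\,(1+\sqrt2\,\theta\beta).\tag{7}$$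

*Proof.* Let $v=\max(p,q)$. The number $m_j$ of flips in column $j$ has the distribution $\mathrm{Bin}(k,1/k)$. Its factorial moments are
$$\mathbb E\,m_j(m_j-1)\cdots(m_j-i+1)=k(k-1)\cdots(k-i+1)\,k^{-i}\le1,$$
since the left side is the expected number of ordered $i$-tuples of distinct flipped coordinates. Let $l=\lceil v/2\rceil$. As $m_j$ is a nonnegative integer, $m_j^{v/2}\le m_j^l$. The power $m^l$ is a combination of $(m)_i=m(m-1)\cdots(m-i+1)$, $i\le l$, with nonnegative coefficients that depend only on $l$; this follows by induction from $m\,(m)_i=(m)_{i+1}+i\,(m)_i$. Therefore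
$$\beta:=\sup_k\big(\mathbb E\,\mathrm{Bin}(k,1/k)^{v/2}\big)^{1/v}<\infty .$$
Let $d$ be the displacement (4) between $\varepsilon$ and $\varepsilon\zeta$. By (2), $d\le\sqrt2\,\theta\delta\,\big(N^{-1}\sum_jm_j^{p/2}\big)^{1/p}$. Since $v\ge q$ and $v\ge p$, Jensen's inequality, used twice, gives
$$(\mathbb E d^q)^{1/q}\le(\mathbb E d^v)^{1/v}\le\sqrt2\,\theta\delta\Big(\mathbb E\,N^{-1}\sum_jm_j^{v/2}\Big)^{1/v}\le\sqrt2\,\theta\delta\beta .$$
By (1), $\|g(\varepsilon\zeta)-g(\varepsilon)\|\le\omega(1+d/\delta)$, and Minkowski's inequality in $L_q(\zeta)$ gives (7). $\square$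

**Gradient bound.** The purpose is to bound all single-flip differences of $h$ together. A subscript $\gamma$ denotes the $\gamma$-th coordinate in $\ell_q$. For all $\varepsilon$ and $\gamma$,
$$\sum_{s=1}^r|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2\le2k\,A_\gamma(\varepsilon),\qquad A_\gamma(\varepsilon):=\mathbb E_\zeta|g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)|^2.\tag{8}$$

*Proof.* Fix $\varepsilon,\gamma$ and put $X=g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)$. Let
$$\xi_s=\frac{\zeta_s-(1-2\kappa)}{2\sqrt{\kappa(1-\kappa)}} .$$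
Since $\mathbb E\zeta_s=1-2\kappa$ and $\operatorname{Var}\zeta_s=1-(1-2\kappa)^2=4\kappa(1-\kappa)$, the $\xi_s$ have mean zero and are orthonormal in $L_2(\zeta)$. The value of $\xi_s$ is $\sqrt{\kappa/(1-\kappa)}$ where $\zeta_s=1$ and $-\sqrt{(1-\kappa)/\kappa}$ where $\zeta_s=-1$. Let $\Phi_\pm=\mathbb E[g_\gamma(\varepsilon\zeta)\mid\zeta_s=\pm1]$. The constant $g_\gamma(\varepsilon)$ is orthogonal to $\xi_s$, so
$$\mathbb E[X\xi_s]=(1-\kappa)\Phi_+\sqrt{\tfrac{\kappa}{1-\kappa}}-\kappa\,\Phi_-\sqrt{\tfrac{1-\kappa}{\kappa}}=\sqrt{\kappa(1-\kappa)}\,(\Phi_+-\Phi_-).$$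
Next, $h_\gamma(\varepsilon)=(1-\kappa)\Phi_++\kappa\Phi_-$. The point $\varepsilon^s\zeta$ is $\varepsilon\zeta'$ where $\zeta'$ is $\zeta$ with $\zeta_s$ replaced by $-\zeta_s$; hence $h_\gamma(\varepsilon^s)=(1-\kappa)\Phi_-+\kappa\Phi_+$. So $h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)=(1-2\kappa)(\Phi_+-\Phi_-)$, and Bessel's inequality gives
$$\sum_s|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2=\frac{(1-2\kappa)^2}{\kappa(1-\kappa)}\sum_s\big(\mathbb E[X\xi_s]\big)^2\le\frac1{\kappa(1-\kappa)}\,\mathbb E X^2 .$$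
Finally $\frac1{\kappa(1-\kappa)}=\frac{k^2}{k-1}\le2k$, since $k\ge2$. $\square$

*The case $q=2$ is now finished.* Apply (6) to $h_\gamma$, then (8), and sum over $\gamma$ and $j$:
$$\sum_j\mathbb E\|h(\varepsilon)-h(\varepsilon^{C_j})\|^2\le\mathbb E\sum_\gamma 2k\,A_\gamma(\varepsilon)\le2k\Lambda^2 .$$
The sum of all squared single-flip differences is now at most $2k\Lambda^2$, where before we had $Nk\,\omega^2$: the factor $N$ is gone. By (5) and $\|h-g\|\le\Lambda$ the left side is at least $N(M-2\Lambda)_+^2$. So $(M-2\Lambda)_+^2\le2\Lambda^2k/N$, and $k/N=O(N^{2/p-1})\to0$ because $p>2$. With (7), letting $N\to\infty$ and then $\theta\to0$, we get $M\le2\omega$. No special choice of the $a_s^\pm$ was needed.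

## 5. From $\ell_2$ to $\ell_q$ by the Mazur map

For $q>2$ we want the same estimate for $q$-th powers. We transport each coordinate to the Hilbert setting by $\mu(u)=|u|^{q/2}\operatorname{sgn}u$, apply (6) there, and come back. When $q=2$, the powers $|u|^{q-2}$ and $b^{q-2}$ are read as $1$.

**Mazur inequalities.** For real $u,w$ and $q\ge2$,
$$|u-w|^q\le2^{q-2}|\mu(u)-\mu(w)|^2,\qquad|\mu(u)-\mu(w)|^2\le\tfrac{q^2}4\big(|u|^{q-2}+|w|^{q-2}\big)|u-w|^2.\tag{9}$$

*Proof.* Put $a=q/2\ge1$. If $u,w$ have equal signs (zero counts as either sign), let $x\ge y\ge0$ be their absolute values. Then $x^a-y^a\ge(x-y)^a$: indeed for $y,z\ge0$ with $y+z>0$, the fractions $\frac y{y+z},\frac z{y+z}$ lie in $[0,1]$ and add up to $1$, so their $a$-th powers add up to at most $1$, that is, $y^a+z^a\le(y+z)^a$; take $z=x-y$. Squaring gives $|u-w|^q\le|\mu(u)-\mu(w)|^2$. If the signs are opposite, convexity of $x\mapsto x^a$ gives $x^a+y^a\ge2^{1-a}(x+y)^a$, and squaring gives $|\mu(u)-\mu(w)|^2\ge2^{2-q}|u-w|^q$. For the second inequality, $\mu$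 is continuously differentiable with $\mu'(u)=\frac q2|u|^{q/2-1}$. The mean value theorem gives $|\mu(u)-\mu(w)|\le\frac q2\max(|u|,|w|)^{q/2-1}|u-w|$; square. $\square$

**Proposition 3.** In the setting of Section 3, for any choice of $a_s^\pm$, $c$ and $b$,
$$N(M-2\Lambda)_+^q\le\sum_{j=1}^N\mathbb E_\varepsilon\|h(\varepsilon)-h(\varepsilon^{C_j})\|^q\le2^{q-2}q^2\,k\,b^{q-2}\Lambda^2.\tag{10}$$

*Proof.* The first inequality follows from (5) and $\|h-g\|\le\Lambda$, since $\|h(\varepsilon)-h(\varepsilon^{C_j})\|\ge\|g(\varepsilon)-g(\varepsilon^{C_j})\|-2\Lambda\ge M-2\Lambda$.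

For the second one, fix $\gamma$ and let $G=\mu\circ h_\gamma$. The first part of (9), and then (6) summed over $j$, give
$$\sum_j\mathbb E|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^{C_j})|^q\le2^{q-2}\sum_j\mathbb E|G(\varepsilon)-G(\varepsilon^{C_j})|^2\le2^{q-2}\sum_s\mathbb E|G(\varepsilon)-G(\varepsilon^s)|^2 .$$
By the second part of (9) the last expression is at most
$$2^{q-2}\,\tfrac{q^2}4\sum_s\mathbb E\big(|h_\gamma(\varepsilon)|^{q-2}+|h_\gamma(\varepsilon^s)|^{q-2}\big)|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2 .$$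
The map $\varepsilon\mapsto\varepsilon^s$ preserves the measure and exchanges the two summands, so both contribute equally. With (8) we obtain
$$2^{q-2}\,\tfrac{q^2}2\,\mathbb E\,|h_\gamma|^{q-2}\sum_s|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2\le2^{q-2}q^2\,k\;\mathbb E\,|h_\gamma|^{q-2}A_\gamma .$$
Sum over $\gamma$ (all terms are nonnegative). For fixed $\varepsilon$, Hölder's inequality with exponents $\frac q{q-2}$ and $\frac q2$ (nothing to do if $q=2$) gives
$$\sum_\gamma|h_\gamma|^{q-2}A_\gamma\le\|h\|^{q-2}\Big(\sum_\gamma A_\gamma^{q/2}\Big)^{2/q}\le b^{q-2}\Lambda^2 .$$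
Here we used $A_\gamma^{q/2}\le\mathbb E_\zeta|g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)|^q$ (Jensen), whose sum over $\gamma$ is $\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|^q\le\Lambda^q$. $\square$

*The cheap bound for $b$, and where it stops.* By (4) the cube has diameter $\sqrt2\,\alpha(Nk^{p/2})^{1/p}=tN^{1/p}$. Take any $a_s^\pm$ and let $c$ be the value of $f$ at one vertex. By (1) we may use $b=\omega(1+tN^{1/p}/\delta)=O(N^{1/p})$. Since $k=O(N^{2/p})$, (10) gives
$$(M-2\Lambda)_+^q\le O\big(N^{2/p+(q-2)/p-1}\big)=O(N^{q/p-1}).$$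
For $2\le q<p$ this tends to $0$, and Theorem 1 follows as for $q=2$. At $q=p$, which is exactly our question, the exponent is $0$: with $k\sim t^2N^{2/p}/(2\theta^2\delta^2)$ and $b\sim\omega tN^{1/p}/\delta$, the quantity $k\,b^{p-2}/N$ tends to $\omega^{p-2}t^p/(2\theta^2\delta^p)$. For fixed $\theta$ the outcome is only that $M$ is at most a constant times $\omega(1+t/\delta)$, which (1) already says, with constant $1$.

We could not expect more from a cube fixed in advance. The points $x(n)$ have norm $\alpha\sqrt k\,N^{1/p}=tN^{1/p}/\sqrt2$, so cubes with prescribed $a_s^\pm$, one for each $N$, form a locally finite set, and Baudier's fact applies to it. To win at $q=p$ we must choose $a_s^\pm$ depending on $f$, so that $f$ is confined to a ball of radius $b=o(N^{1/p})$ on the cube.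

## 6. Concentration on rows, with the growth rate $k^{1/q}$

The idea is the following. In $\ell_q$, a weakly null perturbation adds to the norm in the sense of $q$-th powers. If we move $n_s$ far out, the change of $f(x(n))$ splits into a weak limit plus a weakly null part. A whole row can change $f$ by at most $2\omega$. With $k$ rows we then expect $f(x(n))$ to lie within a multiple of $(k\omega^q)^{1/q}=\omega k^{1/q}$ of a constant, where the diameter gave order $\omega N^{1/p}$, that is, order $k^{1/2}$. For $q>2$ this is a gain.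

**Lemma 4.** Let $u\in\ell_q$ and let $(v_m)$ be bounded in $\ell_q$ and weakly null along $\mathcal U$. Then $\lim_{m\to\mathcal U}\big(\|u+v_m\|^q-\|v_m\|^q\big)=\|u\|^q$.

*Proof.* If $u$ has finite support $S$, then
$$\|u+v_m\|^q-\|v_m\|^q=\sum_{\gamma\in S}\big(|u_\gamma+v_{m,\gamma}|^q-|v_{m,\gamma}|^q\big)\to\sum_{\gamma\in S}|u_\gamma|^q,$$
because each coordinate $v_{m,\gamma}$ tends to $0$ along $\mathcal U$. For general $u$ let $u'$ be a truncation of $u$ to finitely many coordinates with $\|u-u'\|\le\tau$, and let $R=\|u\|+\sup_m\|v_m\|$. From $|y^q-z^q|\le qR^{q-1}|y-z|$ on $[0,R]$ we get $\big|\|u+v_m\|^q-\|u'+v_m\|^q\big|\le qR^{q-1}\tau$ for all $m$, and $\big|\|u\|^q-\|u'\|^q\big|\le qR^{q-1}\tau$. So the limit along $\mathcal U$ of $\|u+v_m\|^q-\|v_m\|^q$ differs from $\|u\|^q$ by at most $2qR^{q-1}\tau$; let $\tau\to0$. $\square$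

**Proposition 5.** In the setting of Section 3 there are $c\in\ell_q$ and integers $a_1^-<a_1^+<\dots<a_r^-<a_r^+$ such that
$$\|f(x(n))-c\|\le b:=3\,\omega\,k^{1/q}\qquad\text{for all }n\in\prod_{s=1}^r\{a_s^-,a_s^+\}.\tag{11}$$

*Proof.*

**Step A: iterated weak limits.** This step produces $c$ and the intermediate functions along which we telescope. Let $F(n)=f(x(n))$ for $n=(n_1<\dots<n_r)$. All the $x(n)$ have the same norm, so $F$ is bounded by (1). Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Put $F_r=F$, and for $s=r,r-1,\dots,1$ let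
$$F_{s-1}(n_1,\dots,n_{s-1})=\operatorname*{w-lim}_{m\to\mathcal U}F_s(n_1,\dots,n_{s-1},m).$$
The right side is defined for all $m>n_{s-1}$, which are $\mathcal U$-almost all $m$. The limits exist because each $F_s$ has the same bound as $F$, by lower semicontinuity. Let $c=F_0\in\ell_q$.

**Step B: a whole row moves $F$ by at most $2\omega$.** We show that for $n_1<\dots<n_{iN}$,
$$\|F_{iN}(n_1,\dots,n_{iN})-F_{(i-1)N}(n_1,\dots,n_{(i-1)N})\|\le2\omega.\tag{12}$$
Let $n=(n_1<\dots<n_{iN})$ and $n'=(n_1'<\dots<n_{iN}')$ agree in the first $(i-1)N$ entries, and let $m=(m_{iN+1}<\dots<m_r)$ have all entries larger than $n_{iN}$ and $n'_{iN}$. Then $x(n,m)-x(n',m)$ has in column $j$ the component $\alpha(e_{j,n_s}-e_{j,n_s'})$ with $s=(i-1)N+j$, of norm at most $\sqrt2\,\alpha$. So its norm is at most $\sqrt2\,\alpha N^{1/p}\le\sqrt2\,\theta\delta\le2\delta$, and $\|F(n,m)-F(n',m)\|\le2\omega$ by (1). Take weak limits along $\mathcal U$ in $m_r$, then $m_{r-1}$, down to $m_{iN+1}$. By lower semicontinuity, $\|F_{iN}(n)-F_{iN}(n')\|\le2\omega$.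 Now keep $n$ fixed and take weak limits in $n'_{iN}$, then $n'_{iN-1}$, down to $n'_{(i-1)N+1}$. Then $F_{iN}(n')$ becomes $F_{(i-1)N}(n_1,\dots,n_{(i-1)N})$, and (12) follows.

**Step C: choosing the pairs.** We choose the $a_s^\pm$ so that the $q$-th powers are almost additive. Let $\eta=\omega^q/(2N)$. Suppose $a_l^\pm$ are chosen for $l<s$. Let $n$ range over the finite set $\prod_{l<s}\{a_l^\pm\}$, let $s_0=(i(s)-1)N$ be the index where the row of $s$ begins, and write $F_{s_0}(n)$ for $F_{s_0}(n_1,\dots,n_{s_0})$. The vectors $F_s(n,m)-F_{s-1}(n)$ are bounded and weakly null as $m\to\mathcal U$. Lemma 4 with $u=F_{s-1}(n)-c$ and with $u=F_{s-1}(n)-F_{s_0}(n)$ shows that for $\mathcal U$-almost all $m$, for all these finitely many $n$,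
$$\Big|\|F_s(n,m)-c\|^q-\|F_{s-1}(n)-c\|^q-\|F_s(n,m)-F_{s-1}(n)\|^q\Big|\le\eta,\tag{13}$$
$$\Big|\|F_s(n,m)-F_{s_0}(n)\|^q-\|F_{s-1}(n)-F_{s_0}(n)\|^q-\|F_s(n,m)-F_{s-1}(n)\|^q\Big|\le\eta.\tag{14}$$
Sets in $\mathcal U$ are infinite, so we can choose two such $m$ larger than $a_{s-1}^+$ (no condition if $s=1$) and call them $a_s^-<a_s^+$.

**Step D: summing over a row, then over the rows.** Let $n\in\prod_s\{a_s^\pm\}$ and write $F_s$ for $F_s(n_1,\dots,n_s)$. Sum (14) over the $N$ indices $s$ of row $i$. The first two terms telescope from $0$ to $\|F_{iN}-F_{(i-1)N}\|^q$, which is at most $(2\omega)^q$ by (12). Hence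
$$\sum_{s\text{ in row }i}\|F_s-F_{s-1}\|^q\le(2\omega)^q+N\eta .$$
Sum (13) over the same indices:
$$\|F_{iN}-c\|^q-\|F_{(i-1)N}-c\|^q\le\sum_{s\text{ in row }i}\|F_s-F_{s-1}\|^q+N\eta\le(2\omega)^q+2N\eta=(2\omega)^q+\omega^q\le(3\omega)^q .$$
Sum over $i=1,\dots,k$ and use $F_0=c$, $F_r=F$. This gives $\|F(n)-c\|^q\le k(3\omega)^q$, which is (11). $\square$

*Two checks.* First, the order $k^{1/q}$ is the right one for this step: for $N=1$ the function $F(n)=\omega\sum_{i\le k}e_{n_i}\in\ell_q$ changes by $2^{1/q}\omega\le2\omega$ when one entry is replaced by an unused one. All its iterated weak limits in Step A are the corresponding partial sums, so $c=0$ and $\|F(n)-c\|=\omega k^{1/q}$. Second, grouping by rows matters. If we only used that each of the $Nk$ increments $\|F_s-F_{s-1}\|$ is at most of order $\omega$, we would get $b$ of order $(Nk)^{1/q}$. Then $k\,b^{q-2}/N$ is of order $k^{2-2/q}N^{-2/q}$, and for $q=p$, $k\sim N^{2/p}$ (up to a constant) this is $N^{2(p-2)/p^2}$, which grows. It is (14) together with (12) that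 makes a whole row cost only $O(\omega^q)$.

## 7. Proof of Theorem 1: the exponent $\frac{4(q-1)}{pq}-1$

It remains to combine the two propositions. Choose $c$ and $a_s^\pm$ by Proposition 5 and insert $b=3\omega k^{1/q}$ in (10). By (7) and $\theta\le1$ we have $\Lambda\le\omega(1+2\beta)$, so
$$(M-2\Lambda)_+^q\le\frac{2^{q-2}q^2\,k}{N}\,(3\omega)^{q-2}k^{(q-2)/q}\,\omega^2(1+2\beta)^2=6^{q-2}q^2(1+2\beta)^2\,\omega^q\,\frac{k^{2-2/q}}N.\tag{15}$$
For fixed $t,\delta,\theta$ we have $k=O(N^{2/p})$ by (2), so the right side is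
$$O\big(N^{\frac2p(2-\frac2q)-1}\big)=O\big(N^{\frac{4(q-1)}{pq}-1}\big),$$
which tends to $0$ as $N\to\infty$, since $pq>4(q-1)$. The number $\Lambda$ depends on $N$, but by (7) it is at most $L=\omega(1+\sqrt2\,\theta\beta)$, so $(M-2L)_+\le(M-2\Lambda)_+$. As $M$ and $L$ do not depend on $N$, it follows that $M\le2L=2\omega(1+\sqrt2\,\theta\beta)$. This holds for every $\theta\in(0,1]$, and $\beta$ depends only on $p,q$. Letting $\theta\to0$ gives $M\le2\omega$. $\blacksquare$

At $q=p$ the exponent is $\frac{4(p-1)}{p^2}-1=-\frac{(p-2)^2}{p^2}<0$. With this, Corollary 2 is proved.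

## 8. Uniform continuity, finitely many columns, and the constant

1. *Uniform continuity.* Let $p,q$ be as in Theorem 1 and let $f\colon\ell_p(\ell_2)\to\ell_q$ (or $f\colon L_p\to\ell_q$) be uniformly continuous. Then $\inf_{\|x-y\|=t}\|f(x)-f(y)\|=0$ for every $t>0$. Indeed $\omega_f(\delta)\to0$ as $\delta\to0$, and for $L_p$ we restrict to the isometric copy of $\ell_p(\ell_2)$. In particular $L_p$ does not embed uniformly into $\ell_q$, that is, by an injective uniformly continuous map with uniformly continuous inverse on its image: the latter would give, for each $t>0$, an $\eta>0$ such that $\|f(x)-f(y)\|<\eta$ implies $\|x-y\|<t$, so the infimum would be at least $\eta$.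

2. *Finite sums.* For given $N$ only $\ell_p^N(\ell_2)$ was used. So, for $p,q$ as in Theorem 1, these spaces do not embed into $\ell_q$ coarsely with control functions $\rho_\pm$ independent of $N$. Otherwise take $\delta=\theta=1$, so that $\omega\le\rho_+(1)$ and $M\ge\rho_-(t)$ for every $N$. Choose $t$ with $\rho_-(t)>2\rho_+(1)(1+\sqrt2\,\beta)+1$. Then $M>0$, so $\omega>0$, and $M-2\Lambda\ge1$ by (7). This contradicts (15), whose right side, with $\omega$ replaced by $\rho_+(1)$, tends to $0$ as $N\to\infty$. Each single space $\ell_p^N(\ell_2)$ is isomorphic to $\ell_2$ and does embed coarsely into $\ell_q$, by Lemma 6 below.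

3. *The constant.* The factor $2$ in Theorem 1 cannot be replaced by any number $<1$. Since $\ell_p(\ell_2)$ is separable, there is a countable set such that every point is at distance $<t/2$ from it. Choose for each $x$ a point $\nu(x)$ of this set at distance $<t/2$ from $x$, and let $f(x)=e_{\nu(x)}$, where the unit vectors of $\ell_q$ are indexed by the countable set. If $\nu(x)=\nu(y)$ then $\|x-y\|<t$. So $\|x-y\|=t$ forces $\nu(x)\ne\nu(y)$, and the infimum in Theorem 1 is $2^{1/q}$, while $\omega_f(\delta)\le2^{1/q}$ for all $\delta$.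

## 9. Coarse embeddings of $\ell_2$, subspaces of $L_p$, and other targets $\ell_q$

The following lemma is due to Nowak, Fund. Math. 189 (2006).

**Lemma 6.** $\ell_2$ embeds coarsely into $\ell_q$ for every $1\le q<\infty$.

*Proof.* The plan is to map $\ell_2$ to the unit sphere by Gaussian kernels of larger and larger width, transport to $\ell_q$, and add up. On the Fock space $\bigoplus_{n\ge0}\ell_2^{\otimes n}\cong\ell_2$ put, for $\tau>0$,
$$\varphi_\tau(x)=e^{-\tau\|x\|^2/2}\bigoplus_{n\ge0}\frac{(\sqrt\tau\,x)^{\otimes n}}{\sqrt{n!}} .$$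
Since $\langle x^{\otimes n},y^{\otimes n}\rangle=\langle x,y\rangle^n$, we get
$$\langle\varphi_\tau(x),\varphi_\tau(y)\rangle=e^{-\tau(\|x\|^2+\|y\|^2)/2}e^{\tau\langle x,y\rangle}=e^{-\tau\|x-y\|^2/2}.$$
So $\varphi_\tau(x)$ is a unit vector and $\|\varphi_\tau(x)-\varphi_\tau(y)\|^2=2(1-e^{-\tau\|x-y\|^2/2})$.

Let $\mathcal M\colon S(\ell_2)\to S(\ell_q)$, $\mathcal M(u)_\gamma=|u_\gamma|^{2/q}\operatorname{sgn}u_\gamma$, be the Mazur map between the unit spheres. It is a uniform homeomorphism (Benyamini–Lindenstrauss, *Geometric Nonlinear Functional Analysis*, Thm 9.1). By its uniform continuity we can choose $\tau_n>0$, $n\ge1$, so small that $\|\mathcal M\varphi_{\tau_n}(x)-\mathcal M\varphi_{\tau_n}(y)\|\le2^{-n}$ whenever $\|x-y\|\le n$. Put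
$$f(x)=\bigoplus_{n\ge1}\big(\mathcal M\varphi_{\tau_n}(x)-\mathcal M\varphi_{\tau_n}(0)\big)\in\ell_q(\ell_q)=\ell_q .$$
This converges, since the terms with $n\ge\|x\|$ have norm at most $2^{-n}$.

*Upper bound.* If $\|x-y\|\le d$, the terms of $f(x)-f(y)$ with $n\ge d$ have norm at most $2^{-n}$, and the at most $d$ terms with $n<d$ have norm at most $2$. So $\|f(x)-f(y)\|^q\le2^qd+\sum_n2^{-nq}$.

*Lower bound.* Let $c=\inf\{\|\mathcal Mu-\mathcal Mw\|:\|u-w\|\ge1\}$, which is positive because $\mathcal M^{-1}$ is uniformly continuous. Given $l$, if $\|x-y\|$ is so large that $e^{-\tau_n\|x-y\|^2/2}\le\frac12$ for all $n\le l$, then $\|\varphi_{\tau_n}(x)-\varphi_{\tau_n}(y)\|\ge1$ for these $n$. So the first $l$ terms of the difference have norm at least $c$, and $\|f(x)-f(y)\|\ge c\,l^{1/q}$. Hence $\rho_-(d)=\inf_{\|x-y\|\ge d}\|f(x)-f(y)\|$ is nondecreasing and tends to infinity. $\square$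

**Theorem 7.** Let $2<p<\infty$ and let $X$ be a closed subspace of $L_p([0,1])$. The following are equivalent:

1. $X$ embeds coarsely into $\ell_p$;
2. $X$ embeds coarsely into $\ell_p\oplus\ell_2$;
3. $X$ is linearly isomorphic to a subspace of $\ell_p\oplus\ell_2$;
4. $X$ contains no subspace isomorphic to $\ell_p(\ell_2)$.

*Proof.* (4)⇒(3) is the theorem of Haydon–Odell–Schlumprecht (*Small subspaces of $L_p$*, Ann. of Math. 173 (2011)), which we quote: for $2<p<\infty$, a subspace of $L_p$ either embeds isomorphically into $\ell_p\oplus\ell_2$ or contains a subspace isomorphic to $\ell_p(\ell_2)$.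

(3)⇒(2): a linear isomorphism onto a subspace is a coarse embedding.

(2)⇒(1): let $\psi\colon\ell_2\to\ell_p$ be the coarse embedding of Lemma 6, with control functions $\rho_\pm$. Consider $(x,y)\mapsto(x,\psi(y))$ from $\ell_p\oplus\ell_2$ to $\ell_p\oplus\ell_p\cong\ell_p$, with maximum norms on the sums. Displacements $d_1=\|x-x'\|$ and $d_2=\|y-y'\|$ are sent to a displacement between $\max(d_1,\rho_-(d_2))$ and $\max(d_1,\rho_+(d_2))$. With $d=\max(d_1,d_2)$ this lies between $\min(d,\rho_-(d))$ and $\max(d,\rho_+(d))$. So the map is a coarse embedding; compose it with the given one.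

(1)⇒(4): if $X$ contained a subspace isomorphic to $\ell_p(\ell_2)$, composing would give a coarse embedding of $\ell_p(\ell_2)$ into $\ell_p$, contrary to Corollary 2. $\square$

**Theorem 8.** Let $1\le p,q<\infty$, excluding the region $\{2<p<4,\ q\ge\frac4{4-p}\}$. Then $L_p([0,1])$ embeds coarsely into $\ell_q$ if and only if $p\le2$. In particular this holds whenever $q\le p$ or $p\ge4$.

*Proof.* Let $p\le2$. By the quoted fact $L_p$ embeds coarsely into $\ell_2$, hence into $\ell_q$ by Lemma 6.

Let $p>2$ and $q\ge2$. The inequality $pq>4(q-1)$ means $q(4-p)<4$. It is automatic for $p\ge4$, and for $p<4$ it says $q<\frac4{4-p}$. So it holds exactly outside the excluded region, and Theorem 1 applies as in the proof of Corollary 2.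

Let $p>2$ and $q<2$. Then $\ell_q\subset L_q$ embeds coarsely into $\ell_2$ by the quoted fact. A coarse embedding $L_p\to\ell_q$ would therefore give one into $\ell_2$, which is excluded by Theorem 1 with $q=2$, since $2p>4$.

For the last sentence: the excluded region contains no pair with $p\ge4$ or $p\le2$. If $2<p<4$ and $q\le p$, then $p(4-p)<4$ because $(p-2)^2>0$, so $q\le p<\frac4{4-p}$ and the pair is not excluded. $\square$

The argument does not decide the excluded region $2<p<4$, $q\ge\frac4{4-p}$, where $q>p$, and no claim is made there.
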